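\title{Avoiding blow-up in the cubic heat equation\\ by a boundary control}

\begin{abstract}
We consider the equation $y_t-y_{xx}=y^3$ on an interval $(0,L)$ with $y(t,0)=0$, and we leave the value at $x=L$ free. We prove that for every $L>0$, every $T>0$ and every $y^0\in H^1(0,L)$ with $y^0(0)=0$ there is a solution on $(0,T)$ with initial value $y^0$, of class $L^2(H^2)\cap H^1(L^2)$. After an arbitrarily short time, the solution is the restriction of a global bounded solution of the Dirichlet problem on $(0,2L)$. The proof extends the datum by $n$ bumps with free amplitudes and switches the given part on continuously. If this continuation stopped for every $n$, there would be global solutions that keep at least $n$ sign changes for all times and stay bounded near $x=0$. As $n\to\infty$, their rescaled local wave number would solve $a_t=3a_{xx}$, vanish near $x=0$ and have a constant positive integral, which is impossible.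
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $L>0$. For $T>0$ let
\[
Y_T=\bigl\{y\in L^2((0,T);H^2(0,L)) \;:\; y_t\in L^2((0,T)\times(0,L))\bigr\}.
\]
This is the class in which each term of the heat operator is square integrable. Its elements belong to $C([0,T];H^1(0,L))$, so they are bounded and have an initial value in $H^1(0,L)$ and boundary values at every time. We consider
\begin{align}
y_t-y_{xx}&=y^3, && (t,x)\in(0,T)\times(0,L),\label{eq:heat}\\
y(0,x)&=y^0(x), && x\in(0,L),\label{eq:init}\\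
y(t,0)&=0, && t\in(0,T).\label{eq:left}
\end{align}
If one also imposes $y(t,L)=0$, then for many $y^0\in H^1_0(0,L)$ there is a time $T$ with no solution in $Y_T$: the solution blows up. By Lemma~\ref{lem:energy} below, applied on $(0,L)$, this happens whenever $\int_0^L(\frac12 (y^0_x)^2-\frac14 (y^0)^4)\,dx<0$, for instance for every large multiple of a fixed nonzero function. The question studied here, posed in \cite{CN}, is whether blow-up can be avoided by using $y(t,L)$ as a control: \emph{given $L>0$, $T>0$ and $y^0\in H^1(0,L)$ with $y^0(0)=0$, is there always a $y\in Y_T$ that satisfies \eqref{eq:heat}--\eqref{eq:left}?} The condition $y^0(0)=0$ is forced by \eqref{eq:left} and the continuity of $y$. The answer is yes.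

\begin{theorem}\label{thm:main}
Let $L>0$ and $y^0\in H^1(0,L)$ with $y^0(0)=0$. There is a function $y:(0,\infty)\times(0,L)\to\mathbb{R}$ whose restriction to $(0,T)\times(0,L)$ belongs to $Y_T$ and satisfies \eqref{eq:heat}, \eqref{eq:init}, \eqref{eq:left} for every $T>0$. Moreover, for every sufficiently small $\tau>0$, $y$ can be chosen so that $y|_{t>\tau}$ is the restriction to $(0,L)$ of a global bounded solution of the cubic heat equation on $(0,2L)$ with homogeneous Dirichlet conditions at $0$ and $2L$.
\end{theorem}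

The theorem asserts existence only; nothing is claimed about reaching a prescribed final state.

\subsection*{What the simplest cases suggest}
A large datum blows up in a time of order $\|y^0\|_\infty^{-2}$, the time scale of $k'=k^3$, and it does so in the interior, far from the control. The following computation makes this objection precise. It uses no boundary condition at all.

\begin{proposition}\label{prop:positive}
Let $\eta(x)=\sin^4(\pi x/L)$ and $C_L=L(1+72\pi^4L^{-4})$. If $y\in Y_T$ solves \eqref{eq:heat}, $y\ge0$, and $\bar y_0:=\int_0^L\eta\, y(0,x)\,dx\ge 2\sqrt{LC_L}$, then $T<4L/\bar y_0$.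
\end{proposition}

\begin{proof}
We have $\eta''=(\pi/L)^2\sin^2(\pi x/L)\,(12\cos^2(\pi x/L)-4\sin^2(\pi x/L))$, so $|\eta''|\le12(\pi/L)^2\eta^{1/2}$ and $|\eta''y|\le\frac12\eta y^2+72(\pi/L)^4$. Let $\bar y(t)=\int_0^L\eta y\,dx$. Since $\eta$ and $\eta'$ vanish at both ends and $y^3\ge y^2-1$ for $y\ge0$,
\[
\bar y'=\int_0^L\eta''y+\int_0^L\eta y^3\ge\frac12\int_0^L\eta y^2-C_L\ge\frac{\bar y^2}{2L}-C_L ,
\]
by the Cauchy--Schwarz inequality and $\int\eta\le L$. As long as $\bar y^2\ge4LC_L$ we have $\bar y'\ge\bar y^2/(4L)$; so $\bar y$ increases, this inequality persists, and $1/\bar y_0>1/\bar y_0-1/\bar y(T)\ge T/(4L)$.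
\end{proof}

For the equation $y_t-y_{xx}=y^2$ the same proof needs no sign condition, so for that equation the answer to the analogous question is no. For the cubic equation, the proof applies on any subinterval, and it shows that a successful control must drive $y$ to negative values, quickly, inside every region where the datum is large and positive.

What speaks for a positive answer is that the cubic nonlinearity is odd, and that oscillation balances size. Let $S$ solve
\[
S''=-S^3,\qquad S(0)=0,\qquad S'(0)=1/\sqrt2 .
\]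
Multiplying by $S'$ gives $2S'^2+S^4=1$. Hence $|S|\le1$, $|S'|\le 1/\sqrt2$, and $S$ increases from $0$ to $1$ on $[0,\varpi/2]$, where $\varpi=2\sqrt2\int_0^1(1-s^4)^{-1/2}ds$. By uniqueness for the differential equation, $S$ is odd, $S(\varpi-x)=S(x)$ and $S(x+\varpi)=-S(x)$; on $(0,\varpi)$ it is positive and concave. For every $a>0$ the function $aS(ax)$ is a stationary solution of \eqref{eq:heat}, \eqref{eq:left}, kept in place by the constant control $aS(aL)$. These data are arbitrarily large, and their amplitude equals their wave number. The proof of Theorem~\ref{thm:main} shows that a large number of such oscillations, placed outside $(0,L)$, invades the whole interval at once and can be tuned to prevent blow-up.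

We record one property of $S$ for later use. Since $(SS')'=S'^2-S^4$, the functions $S'^2$ and $S^4$ have the same mean over a half-period, and $2S'^2+S^4=1$ gives
\begin{equation}\label{eq:means}
\frac1\varpi\int_0^\varpi S'^2=\frac1\varpi\int_0^\varpi S^4=\frac13 .
\end{equation}

\section{The method, and two model computations}\label{sec:method}

Put $\ell=2L$ and $X=H^1_0(0,\ell)$, and consider the Dirichlet problem
\begin{equation}\label{eq:D}
u_t=u_{xx}+u^3,\qquad u(t,0)=u(t,\ell)=0,\qquad u(0)=u_0\in X .
\end{equation}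
The restriction to $(0,L)$ of a global solution of \eqref{eq:D} solves \eqref{eq:heat} and \eqref{eq:left}, with control $u(t,L)$. So it suffices to choose the datum on $(L,2L)$ in such a way that \eqref{eq:D} does not blow up. Every global solution of \eqref{eq:D} converges to $0$ or to one of the equilibria $\pm\varphi_j$, where
\[
\varphi_j(x)=a_jS(a_jx),\qquad a_j=\frac{j\varpi}{\ell},\qquad j\ge1 ,
\]
and $\varphi_j$ has exactly $j$ unstable directions. The data attracted by $\pm\varphi_j$ should therefore form a set of codimension $j$, which one can hope to hit with $n\ge j$ free parameters.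

We use data $u_{s,\theta}=sh+\sum_{k=1}^n\theta_k\psi_k$, where $h$ carries the prescribed values on $(0,L)$ and the $\psi_k$ are disjoint positive bumps in $(\frac32L,2L)$. For $s=0$ the choice $\theta=0$ gives a global solution; we want one for $s=1$. Let $\bar s_n$ be the largest $s\in[0,1]$ that can be reached, suppose $\bar s_n<1$ for all $n$, and let $y_n$ be a global solution at the level $\bar s_n$. After the preliminary Sections \ref{sec:D} and \ref{sec:zero}, the contradiction comes in four steps.
\begin{enumerate}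
\item The limit of $y_n$ has more than $n$ unstable directions; otherwise $s$ could be increased. Hence $y_n$ keeps at least $n$ sign changes for all times (Section~\ref{sec:extremal}).
\item These sign changes come from the bumps, so near $x=0$ the solution $y_n$ stays bounded for a short time, uniformly in $n$ (Section~\ref{sec:quiet}).
\item The rescaled local amplitude $n^{-1}(2y_x^2+y^4)^{1/4}$ of $y=y_n$ has a limit $a$ with $a_t\le3a_{xx}$ (Section~\ref{sec:limit}).
\item Counting zeros gives $\int_0^\ell a(t,x)\,dx=\varpi$ for almost every $t$ (Section~\ref{sec:mass}). This forces $a_t=3a_{xx}$, hence $a>0$, against step 2 (Section~\ref{sec:end}).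
\end{enumerate}

\subsection*{Step 1 for one bump}
Let $n=1$. If $y_1\to0$, nearby data are also attracted by $0$, and $s$ can be increased. Suppose $y=y_1\to\pm\varphi_1$. Let $A=\partial_{xx}+3\varphi_1^2$ with Dirichlet conditions, let $\mu_0$ be its largest eigenvalue and $e_0>0$ the corresponding eigenfunction. With $(\cdot,\cdot)$ the inner product of $L^2(0,\ell)$ we have $(A\varphi_1,\varphi_1)=2\int\varphi_1^4>0$, so $\mu_0>0$. Changing $\theta_1$ changes $y$, to first order, by the solution $w$ of $w_t=w_{xx}+3y^2w$ with $w(0)=\psi_1\ge0$. By the maximum principle $w\ge0$, and therefore $c(t)=(w(t),e_0)$ satisfies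
\[
c'=\mu_0c+3\bigl((y^2-\varphi_1^2)w,e_0\bigr)\ge\bigl(\mu_0-3\|y(t)^2-\varphi_1^2\|_\infty\bigr)c,\qquad c(0)>0 .
\]
So $c$ grows exponentially. On the other hand, directions tangent to the hypersurface of data attracted by $\pm\varphi_1$ produce bounded solutions $w$. Thus $\psi_1$ is transversal to this hypersurface, and when $s$ increases slightly one stays on it by adjusting $\theta_1$. We conclude that $y_1\to\pm\varphi_j$ with $j\ge2$, and $\varphi_j$ changes sign. For $n$ bumps, positivity is replaced by counting: a combination of $j$ bumps has at most $j-1$ sign changes, the number of sign changes cannot increase in time, and a bounded solution of the linearized equation along an orbit tending to $\pm\varphi_j$ has at least $j$ of them.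

\subsection*{Steps 3 and 4 for a modulated wave}
The following computation is heuristic and is not used in the proof. Suppose that $y\approx n\,a\,S(n\vartheta)$ with smooth functions $a(t,x)>0$ and $\vartheta(t,x)$ independent of $n$. Then $y_{xx}\approx-n^3a\vartheta_x^2S^3$ and $y^3\approx n^3a^3S^3$, while $y_t$ is of order $n^2$; the equation at order $n^3$ gives $\vartheta_x=a$. So amplitude and wave number agree, as for the stationary solutions. Let $H=\frac12y_x^2+\frac14y^4$, which is constant in $x$ for a stationary solution and satisfies $H_x=y_x(y_{xx}+y^3)=y_xy_t$ in general. From $y_x\approx n^2a^2S'$ and $y_t\approx n^2a\vartheta_tS'$ we get $n^{-4}H\approx\frac14a^4$ and $n^{-4}y_xy_t\approx a^3\vartheta_tS'(n\vartheta)^2$, whose mean over the fast oscillation is $\frac13a^3\vartheta_t$ by \eqref{eq:means}. Hence $a^3a_x=\frac13a^3\vartheta_t$, that is,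
\[
\vartheta_t=3a_x,\qquad a_t=3a_{xx}.
\]
The number of zeros of $y$ is about $n(\vartheta(t,\ell)-\vartheta(t,0))/\varpi=\frac n\varpi\int_0^\ell a\,dx$, so a solution with $n+O(1)$ zeros has $\int_0^\ell a\,dx=\varpi$. A nonnegative solution of the heat equation with positive integral is positive everywhere: the wave pattern cannot stay away from $x=0$.

In this ansatz $y_t$ is proportional to $y_x$ on the scale of the oscillation. The rigorous proof has no such information. It uses instead $(y_t-\beta y_x)^2\ge0$ for all $\beta$, which yields only $a_t\le3a_{xx}$; this inequality allows the destruction of waves, and the lower bound on the number of zeros excludes it.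

\section{The Dirichlet problem on $(0,\ell)$}\label{sec:D}

We write $\|\cdot\|_p$ for the norm of $L^p(0,\ell)$ and $\|v\|_X=\|v_x\|_2$. For $v\in X$, adding $v(x)^2=2\int_0^xvv_x$ and $v(x)^2=-2\int_x^\ell vv_x$ gives the first of the inequalities
\begin{equation}\label{eq:sup}
\|v\|_\infty^2\le\|v\|_2\|v_x\|_2,\qquad\|v\|_\infty\le\ell^{1/2}\|v\|_X ,
\end{equation}
and the second follows from $v(x)=\int_0^xv_x$. In particular $X$ is an algebra, and $\|v^3\|_X\le3\|v\|_\infty^2\|v\|_X$.

\subsection*{Standard facts}
\emph{Linear theory.} Let $V\in C[0,\ell]$ and $A=\partial_{xx}+V$ with Dirichlet conditions. For $v_0\in X$ and $f\in L^2((0,T)\times(0,\ell))$, the mild solution $v(t)=e^{tA}v_0+\int_0^te^{(t-\sigma)A}f(\sigma)\,d\sigma$ is the unique solution of $v_t=Av+f$, $v(0)=v_0$, in the class $C([0,T];X)\cap L^2((0,T);H^2)\cap H^1((0,T);L^2)$.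

\emph{Semiflow.} The map $v\mapsto v^3$ is smooth from $X$ to $X$, and $e^{t\partial_{xx}}$ is a strongly continuous contraction semigroup on $X$. The contraction principle applied to the mild formulation shows that \eqref{eq:D} defines a local semiflow $\Phi^t$ on $X$: the set of $(t,u_0)$ for which $\Phi^tu_0$ is defined is open, $u_0\mapsto\Phi^\cdot u_0$ is $C^1$ with values in $C([0,t];X)$, and $D\Phi^t(u_0)w_0=w(t)$, where $w_t=w_{xx}+3u^2w$, $w(0)=w_0$. Solutions belong to the class of the linear theory and are unique in it. By the bound on $\|v^3\|_X$ and Gronwall's inequality, a solution is global if and only if it is bounded in $L^\infty$ on bounded time intervals. We denote by $\mathcal G\subset X$ the set of data with a global solution.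

\emph{Smoothness.} The odd $2\ell$-periodic extension in $x$ of a solution solves the same equation on the torus $\mathbb{T}=\mathbb{R}/2\ell\mathbb{Z}$, because the nonlinearity is odd. Hence $u$ is smooth on $(0,T]\times[0,\ell]$. The same holds for the linearized equation, whose coefficient $3u^2$ extends evenly.

\emph{Comparison.} Let $f(t,x,u)$ be Lipschitz in $u$ on bounded sets, uniformly in $(t,x)$. If $\underline u,\overline u$ are continuous on $[0,T]\times[0,\ell]$, smooth for $t>0$, satisfy $\underline u_t-\underline u_{xx}\le f(t,x,\underline u)$ and $\overline u_t-\overline u_{xx}\ge f(t,x,\overline u)$, and $\underline u\le\overline u$ for $t=0$ and for $x\in\{0,\ell\}$, then $\underline u\le\overline u$ everywhere.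

\emph{Doubling time.} Comparison with the solutions $\pm(\|u_0\|_\infty^{-2}-2t)^{-1/2}$ of $k'=k^3$ shows that $u$ exists and $\|u(t)\|_\infty\le2\|u_0\|_\infty$ for $0\le t\le\frac38\|u_0\|_\infty^{-2}$.

\subsection*{Energy and a priori bounds}
Let $E(v)=\int_0^\ell(\frac12v_x^2-\frac14v^4)\,dx$. Along a solution of \eqref{eq:D}, multiplying the equation by $u_t$ and by $u$ gives
\begin{equation}\label{eq:energy}
\frac{d}{dt}E(u)=-\|u_t\|_2^2,\qquad\frac12\frac d{dt}\|u\|_2^2=(u,u_t)=-2E(u)+\frac12\|u\|_4^4 .
\end{equation}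

\begin{lemma}\label{lem:energy}
Let $u_0\in\mathcal G$ and $E_0=E(u_0)$. Then $0\le E(u(t))\le E_0$ and $\|u(t)\|_2^4\le4\ell E_0$ for all $t\ge0$, and $\int_0^\infty\|u_t\|_2^2\,dt\le E_0$.
\end{lemma}

\begin{proof}
Let $M(t)=\|u(t)\|_2^2$. Since $\|u\|_2^4\le\ell\|u\|_4^4$ and $E(u)$ is nonincreasing, \eqref{eq:energy} gives $M'\ge M^2/\ell-4E(u(t_*))$ for $t\ge t_*\ge 0$. If $M(t_*)^2>4\ell E(u(t_*))$, then the right side is positive at $t_*$, $M$ increases from then on, and the inequality forces $M$ to become infinite in finite time. So $0\le M(t)^2\le4\ell E(u(t))\le4\ell E_0$ for all $t$. The last claim follows by integrating the first identity in \eqref{eq:energy}.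
\end{proof}

The continuation argument needs $\mathcal G$ to be closed, and this requires a bound on global solutions that depends only on the size of the datum.

\begin{lemma}\label{lem:closed}
For every $R>0$ there is $C(R)$, depending only on $R$ and $\ell$, such that $\sup_{t\ge0}\|u(t)\|_\infty\le C(R)$ whenever $u_0\in\mathcal G$ and $\|u_0\|_X\le R$. The set $\mathcal G$ is closed in $X$.
\end{lemma}

\begin{proof}
We have $E_0\le R^2/2$. By the definition of $E$ and \eqref{eq:energy},
\[
\|u_x\|_2^2=2E(u)+\tfrac12\|u\|_4^4=4E(u)+(u,u_t)\le4E_0+\|u\|_2\|u_t\|_2 .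
\]
Let $\delta\in(0,1]$ and $t\ge\delta$. By Lemma~\ref{lem:energy} there is $t'\in(t-\delta,t)$ with $\|u_t(t')\|_2^2\le E_0/\delta$, and then \eqref{eq:sup} gives $\|u(t')\|_\infty^2\le C_R\delta^{-1/4}$ with $C_R$ depending only on $R$ and $\ell$. The doubling time from $t'$ is at least $\frac38\delta^{1/4}/C_R$, which is at least $\delta$ if $\delta^{3/4}\le3/(8C_R)$; for such $\delta$ we get $\|u(t)\|_\infty^2\le4C_R\delta^{-1/4}$ for all $t\ge\delta$. If also $\delta\le3/(8\ell R^2)$, then $[0,\delta]$ lies within the doubling time from $0$, by \eqref{eq:sup}, and $\|u(t)\|_\infty\le2\ell^{1/2}R$ there.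

Let $u_0^k\in\mathcal G$ and $u_0^k\to u_0$ in $X$, with $\|u_0^k\|_X\le R$. For each $t$ in the existence interval of the solution from $u_0$ we have $\Phi^tu_0^k\to\Phi^tu_0$ in $X$, so $\|\Phi^tu_0\|_\infty\le C(R)$. Hence $u_0\in\mathcal G$.
\end{proof}

\subsection*{Equilibria}

\begin{lemma}\label{lem:converge}
The equilibria of \eqref{eq:D} are $0$ and $\pm\varphi_j$, $j\ge1$; the function $\varphi_j$ has $j-1$ zeros in $(0,\ell)$, all simple. Every global solution converges in $X$ to an equilibrium. The basin $\mathcal B=\{u_0\in\mathcal G:\Phi^tu_0\to0\}$ is open in $X$, and $-\mathcal B=\mathcal B$.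
\end{lemma}

\begin{proof}
A nonzero solution of $v''=-v^3$ with $v(0)=0$ is $\pm aS(ax)$, where $a^2/\sqrt2=|v'(0)|$; it vanishes at $\ell$ if and only if $a\ell\in\varpi\mathbb{Z}$. Its zeros are the multiples of $\varpi/a$, where $S'\ne0$. By \eqref{eq:means}, $\|\varphi_j\|_X^2=\ell a_j^4/3$, which increases strictly to infinity; so the equilibria form a discrete set.

Let $u$ be global, hence bounded. The heat semigroup on $\mathbb{T}$ maps $L^\infty$ to $C^{1,1/2}$ with norm at most $Ct^{-3/4}$ for $t\le1$, so the mild formulation on $[t-1,t]$ bounds $u(t)$ in $C^{1,1/2}$ for $t\ge1$, and the orbit is precompact in $X$. Its $\omega$-limit set is then nonempty, connected and invariant, and $E$ is constant on it, equal to $\lim E(u(t))$. By \eqref{eq:energy}, solutions starting in this set have $u_t=0$. A connected set of equilibria is a point.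

For the last statement, $\|v_{xx}\|_2^2\ge(\pi/\ell)^2\|v_x\|_2^2$ for $v\in H^2\cap X$ (expand in sines), so by \eqref{eq:sup}
\[
\frac12\frac d{dt}\|u_x\|_2^2=-\|u_{xx}\|_2^2+3\int_0^\ell u^2u_x^2\le-\Bigl(\frac{\pi^2}{\ell^2}-3\ell\|u_x\|_2^2\Bigr)\|u_x\|_2^2 .
\]
Hence the open ball $\{3\ell\|v\|_X^2<\pi^2/\ell^2\}$ lies in $\mathcal B$. If $u_0\in\mathcal B$, then $\Phi^tu_0$ is in this ball for some $t$, and so is $\Phi^tv$ for $v$ near $u_0$. Finally, $-u$ solves \eqref{eq:D} together with $u$.
\end{proof}

We recall Sturm's oscillation theory for $A=\partial_{xx}+V$, $V\in C[0,\ell]$, with Dirichlet conditions. The spectrum consists of simple eigenvalues $\mu_0>\mu_1>\cdots$, with $|\mu_k+((k+1)\pi/\ell)^2|\le\|V\|_\infty$ by the min-max principle; the normalized eigenfunction $e_k$ has exactly $k$ zeros in $(0,\ell)$, all simple; and if $v''+Vv=0$, $v(0)=0$, $v'(0)\ne0$, then the number of zeros of $v$ in $(0,\ell)$ is the number of positive eigenvalues, while $0$ is an eigenvalue if and only if $v(\ell)=0$.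

\begin{lemma}\label{lem:index}
The eigenvalues of $A_j=\partial_{xx}+3\varphi_j^2$ satisfy $\mu_{j-1}>0>\mu_j$.
\end{lemma}

\begin{proof}
Differentiating the family $aS(ax)$ of solutions of $v''+v^3=0$ with respect to $a$ at $a=a_j$ gives $v=S(\tau)+\tau S'(\tau)$, $\tau=a_jx$, which solves $v''+3\varphi_j^2v=0$ with $v(0)=0$ and $v'(0)=2a_jS'(0)\ne0$. At $\tau=i\varpi$, $1\le i\le j$, we have $v=i\varpi S'(i\varpi)\ne0$; in particular $v(\ell)\ne0$. Consider $\tau\in(i\varpi,(i+1)\varpi)$, $0\le i<j$, and suppose $S>0$ there (otherwise replace $S$ and $v$ by $-S$ and $-v$). On the first half $S'\ge0$, so $v>0$ up to the midpoint. On the second half $dv/d\tau=2S'-\tau S^3<0$, and $v=\tau S'<0$ at the right end. So $v$ has exactly one zero in each of these $j$ intervals, and $j$ zeros in $(0,\ell)$.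
\end{proof}

\subsection*{Two families in the basin of $0$}
We shall compare $y_n$ with elements of $\mathcal B$ that are large but harmless: multiples of an equilibrium by a factor less than one, and tall functions with small support near $x=0$.

\begin{lemma}\label{lem:basin}
\emph{(a)} If $M\ge1$ and $0<\lambda<1$, then $\lambda\varphi_M\in\mathcal B$.

\emph{(b)} For $K>0$ there is $d=d(K,\ell)\in(0,L)$ such that every Lipschitz function $b$ on $[0,\ell]$ with $b(0)=0$, $0\le b\le3K$, and $b=0$ on $[d,\ell]$ satisfies $\pm b\in\mathcal B$.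
\end{lemma}

\begin{proof}
(a) On the cell $(0,\ell/M)$ the function $g=\lambda\varphi_M$ is positive and $g''+g^3=\lambda(\lambda^2-1)\varphi_M^3<0$. By comparison, the Dirichlet solution $u$ on the cell with datum $g$ satisfies $0\le u\le g$. It is therefore global and, by Lemma~\ref{lem:converge} on the cell, converges to an equilibrium between $0$ and $\lambda\varphi_M$. The nonnegative equilibria on the cell are $0$ and $\varphi_M$, so the limit is $0$. The odd $2\ell/M$-periodic extension of $u$ is the solution of \eqref{eq:D} with datum $\lambda\varphi_M$.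

(b) Let $u$ start from $b$ and let $t_2=1/(24K^2)$, so that $0\le u\le6K$ on $[0,t_2]$ by the doubling time. Then $u_t-u_{xx}\le36K^2u$, and $u(t_2)\le e^{3/2}e^{t_2\partial_{xx}}b$ by comparison. Since $|\sin k\alpha|\le k\sin\alpha$ on $[0,\pi]$, the Dirichlet heat kernel at time $t_2$ satisfies
\[
\frac2\ell\sum_{k\ge1}e^{-k^2\pi^2t_2/\ell^2}\sin\frac{k\pi x}\ell\sin\frac{k\pi\xi}\ell\le C_1\sin\frac{\pi x}\ell,\qquad C_1=\frac2\ell\sum_{k\ge1}ke^{-k^2\pi^2t_2/\ell^2}.
\]
Hence $0\le u(t_2,x)\le3Kd\,e^{3/2}C_1\sin(\pi x/\ell)$. The quotient $\varphi_1(x)/\sin(\pi x/\ell)$ extends to a positive continuous function on $[0,\ell]$, so $u(t_2)\le\frac12\varphi_1$ if $d$ is small in terms of $K$ and $\ell$. By (a) and comparison, $u$ is global and tends to $0$ uniformly; by Lemma~\ref{lem:converge}, $b\in\mathcal B$ and $-b\in\mathcal B$.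
\end{proof}

\section{Sign changes}\label{sec:zero}

For $w\in C[0,\ell]$ let $z(w)\in\{0,1,\dots,\infty\}$ be the supremum of the $m\ge0$ for which there are $x_0<\dots<x_m$ with $w(x_i)w(x_{i+1})<0$ for $0\le i<m$. Two properties are immediate. First, $z(w)$ is at most the number of zeros of $w$ in $(0,\ell)$, with equality if these zeros are finitely many and simple. Second, if $w_k\to w$ pointwise and $z(w)\geq m$ with $m$ finite, then $z(w_k)\ge m$ for large $k$.

We consider linear equations
\begin{equation}\label{eq:lin}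
w_t=w_{xx}+qw,\qquad w(t,0)=w(t,\ell)=0,
\end{equation}
with $w\in C([t_0,t_1];X)$, $q$ bounded, and $q,w$ smooth on $(t_0,t_1]\times[0,\ell]$. This covers solutions $u$ of \eqref{eq:D} ($q=u^2$), differences of two solutions $u,v$ ($q=u^2+uv+v^2$), and the linearized equation ($q=3u^2$).

\subsection*{The Rayleigh quotient}
Let $A=\partial_{xx}+V$ with $V\in C[0,\ell]$, write \eqref{eq:lin} as $w_t=Aw+r$ with $r=(q-V)w$, and let $\varepsilon(t)=\|q(t)-V\|_\infty$. On a time interval where $w(t)\ne0$ put $\widehat w=w/\|w\|_2$ and $\Lambda=(A\widehat w,\widehat w)$. Since $w_t$ vanishes at the ends, $\frac d{dt}(Aw,w)=2(Aw,w_t)$, so $\Lambda'=2((A-\Lambda)w,w_t)/\|w\|_2^2$. Writing $w_t=(A-\Lambda)w+\Lambda w+r$ and using $((A-\Lambda)w,w)=0$,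
\begin{equation}\label{eq:rayleigh}
\Lambda'=2\|(A-\Lambda)\widehat w\|_2^2+2\Bigl((A-\Lambda)\widehat w,\frac r{\|w\|_2}\Bigr)\ge\|(A-\Lambda)\widehat w\|_2^2-\varepsilon^2 .
\end{equation}
Also $(\log\|w\|_2)'=(w,w_t)/\|w\|_2^2$, so
\begin{equation}\label{eq:lognorm}
\bigl|(\log\|w\|_2)'-\Lambda\bigr|\le\varepsilon .
\end{equation}

\begin{lemma}[backward uniqueness]\label{lem:backward}
If $w$ is as in \eqref{eq:lin} and $w(t_0)\ne0$, then $w(t)\ne0$ for all $t\in[t_0,t_1]$.
\end{lemma}

\begin{proof}
Take $V=0$, so that $\Lambda=-\|w_x\|_2^2/\|w\|_2^2$ is continuous at $t_0$. If $t_*$ were the first time with $w(t_*)=0$, then on $[t_0,t_*)$ the function $\Lambda$ would be bounded below by \eqref{eq:rayleigh}, and then $\log\|w\|_2$ would be bounded below by \eqref{eq:lognorm}.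
\end{proof}

\subsection*{Nodal paths}
We need more than the monotonicity of $z$: in Section~\ref{sec:quiet} we must know \emph{from where} in the datum a given nodal domain originates. The next lemma follows nodal domains backward in time.

\begin{lemma}\label{lem:paths}
Let $w$ be as in \eqref{eq:lin} with $t_0=0$, and let $0<\hat t\le t_1$ and $\Omega=(0,\hat t\,]\times(0,\ell)$.

\emph{(a)} Let $\mathcal O$ be a connected component of $\{w>0\}\cap\Omega$. Let $k\in C^1[0,\hat t\,]$, $k\ge0$, and suppose that $v=w-k$ satisfies $v_t-v_{xx}=\tilde qv$ in $\Omega$ with $\tilde q$ bounded. If $w\le k(0)$ at all points of $\overline{\mathcal O}$ with $t=0$, then $w\le k$ on $\mathcal O$.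

\emph{(b)} Let $x_0<\dots<x_m$ in $(0,\ell)$ be points at which $w(\hat t,\cdot)$ is nonzero with alternating signs $\sigma_i$, and let $\mathcal O_i$ be the component of $\{\sigma_iw>0\}\cap\Omega$ containing $(\hat t,x_i)$. Then $\overline{\mathcal O_i}$ contains a point $(0,r_i)$ with $\sigma_iw(0,r_i)>0$, and for any choice of such points, $r_0<r_1<\dots<r_m$.

In particular $z(w(\hat t\,))\le z(w(0))$: for solutions of \eqref{eq:lin}, $z(w(t))$ is nonincreasing on $[t_0,t_1]$.
\end{lemma}

\begin{proof}
(a) Let $c>\sup|\tilde q|$ and suppose that $\tilde v=e^{-ct}v$ has a positive maximum over the compact set $\overline{\mathcal O}$. At a maximum point $w>k\ge0$, so $x\in(0,\ell)$, and $t>0$ by assumption. A connected neighborhood of this point in $\Omega$ lies in $\{w>0\}$ and meets $\mathcal O$, so it is contained in $\mathcal O$. Therefore $\tilde v_t\ge0\ge\tilde v_{xx}$ at the point, whereas $\tilde v_t-\tilde v_{xx}=(\tilde q-c)\tilde v<0$.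

(b) If no point $(0,r_i)$ existed, part (a) applied to $\sigma_iw$ with $k=0$ would give $\sigma_iw\le0$ on $\mathcal O_i$, which is absurd. A small open half disc in $\Omega$ centered at $(0,r_i)$ lies in $\{\sigma_iw>0\}$, is connected and meets $\mathcal O_i$, so it is contained in $\mathcal O_i$. The set $\mathcal O_i$ is connected and relatively open in $\Omega$, hence path connected. So there is a path from $(\hat t,x_i)$ to $(0,r_i)$ on which $\sigma_iw>0$ and which meets $t=0$ only at its end. Prolong it by the segments $[\hat t,\hat t+1]\times\{x_i\}$ and $[-1,0]\times\{r_i\}$. The prolonged paths number $i$ and $i+1$ are disjoint: for $t\in[0,\hat t\,]$ they carry opposite signs of $w$, and $x_i\ne x_{i+1}$, $r_i\ne r_{i+1}$. They lie in the rectangle $[-1,\hat t+1]\times[0,\ell]$ and have their endpoints on the edges $t=\hat t+1$ and $t=-1$. If $r_i>r_{i+1}$, the endpoints of one path would separate the endpoints of the other on the boundary of the rectangle, and two such paths intersect, by the Jordan curve theorem. So $r_i<r_{i+1}$.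
\end{proof}

To pass from sign changes to zeros we use a theorem of Angenent. A zero $x_*\in[0,\ell]$ of $w(t,\cdot)$ is multiple if $w_x(t,x_*)=0$.

\begin{theorem}[Angenent \cite{Ang}]\label{thm:ang}
Let $w\not\equiv0$ be as in \eqref{eq:lin}. For each $t>t_0$ the number of zeros of $w(t,\cdot)$ in $[0,\ell]$ is finite, and it is nonincreasing in $t$. If $w(t_*,\cdot)$ has a multiple zero in $[0,\ell]$, $t_*>t_0$, then this number is strictly smaller for $t>t_*$ than for $t<t_*$.
\end{theorem}

\subsection*{Lower bounds along a convergent orbit}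
The next lemma generalizes the computation for one bump. A solution of the linearized equation aligns itself, along a sequence of times, with an eigenfunction $e_k$ of $A_j$ and grows at the rate $\mu_k$. If it is bounded, then $\mu_k<0$, so $k\ge j$, and $e_k$ has $k$ sign changes.

\begin{lemma}\label{lem:bounded}
Let $y$ be a global solution of \eqref{eq:D} with $y(t)\to\pm\varphi_j$, $j\ge1$. Let $w$ solve $w_t=w_{xx}+3y^2w$ with Dirichlet conditions on $[t_0,\infty)$, with $0\ne w(t_0)\in X$, and let $w$ be bounded in $L^2$. Then $z(w(t))\ge j$ for all $t\ge t_0$.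
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:backward}, $w(t)\ne0$ for all $t$. We use \eqref{eq:rayleigh} with $A=A_j$, so that $\varepsilon(t)=3\|y(t)^2-\varphi_j^2\|_\infty\to0$ and $\Lambda\le\mu_0$. Let $\Sigma=\{\mu_k\}$ be the spectrum. Expanding in eigenfunctions, $\|(A-\Lambda)\widehat w\|_2\ge\mathrm{dist}(\Lambda,\Sigma)$, so
\begin{equation}\label{eq:dist}
\Lambda'\ge\mathrm{dist}(\Lambda,\Sigma)^2-\varepsilon^2 .
\end{equation}
Consequently, if $\varepsilon<\mathrm{dist}(c,\Sigma)$ on $[t',\infty)$, then $\Lambda'>0$ whenever $\Lambda=c$, and after $t'$ the function $\Lambda$ cannot cross the level $c$ downward.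

\emph{$\Lambda$ converges to an eigenvalue.} If $\liminf\Lambda<\limsup\Lambda$ as $t\to\infty$, a level $c\notin\Sigma$ strictly between them would be crossed downward at arbitrarily late times. So $\Lambda$ has a limit in $[-\infty,\mu_0]$. Choose $t'>t_0$ with $\varepsilon<1$ on $[t',\infty)$. The gaps $\mu_k-\mu_{k+1}$ tend to infinity by the min-max bound, so there is $k$ with $\mu_k-\mu_{k+1}>2$ and $c=\frac12(\mu_k+\mu_{k+1})<\Lambda(t')$; then $\Lambda>c$ on $[t',\infty)$, and the limit is finite. If it were not in $\Sigma$, then by \eqref{eq:dist} $\Lambda'$ would eventually exceed a positive constant, against $\Lambda\le\mu_0$. So $\Lambda\to\mu_k$ for some $k$.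

\emph{$k\ge j$.} By \eqref{eq:lognorm}, $(\log\|w\|_2)'\to\mu_k$. Since $w$ is bounded, $\mu_k\le0$, and Lemma~\ref{lem:index} gives $k\ge j$.

\emph{Sign changes.} By \eqref{eq:rayleigh}, $\int_t^{t+1}\|(A-\Lambda)\widehat w\|_2^2\le\Lambda(t+1)-\Lambda(t)+\int_t^{t+1}\varepsilon^2\to0$. So there are $t_m\to\infty$ with $(A-\mu_k)\widehat w(t_m)\to0$ in $L^2$. Write $\widehat w(t_m)=c_me_k+g_m$ with $g_m\perp e_k$. On the orthogonal complement of $e_k$ the operator $A-\mu_k$ has a bounded inverse from $L^2$ to $H^2$, so $g_m\to0$ in $H^2$ and $|c_m|\to1$. Along a subsequence $\widehat w(t_m)\to\pm e_k$ uniformly, hence $z(w(t_m))\ge k$ for large $m$. Since $z(w(t))$ is nonincreasing, $z(w(t))\ge k\ge j$ for all $t\geq t_0$.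
\end{proof}

\begin{lemma}\label{lem:difference}
Let $y$ be a global solution of \eqref{eq:D} with $y(t)\to\pm\varphi_j$, $j\ge1$. Then $z(y(t)-g)\ge j-1$ for all $t\ge0$ and all $g\in\mathcal B$.
\end{lemma}

\begin{proof}
The difference $w(\sigma)=y(t+\sigma)-\Phi^\sigma g$ solves an equation \eqref{eq:lin} and tends to $\pm\varphi_j$ uniformly as $\sigma\to\infty$. So $z(w(\sigma))\ge j-1$ for large $\sigma$, and $z(w(0))\ge z(w(\sigma))$.
\end{proof}

With $g=0$ this bounds $z(y(t))$ from below. The freedom in $g$ says much more: the sign changes of $y(t)$ cannot be erased by subtracting any element of $\mathcal B$, so they are neither confined to a small neighborhood of $x=0$ nor, for the most part, of small amplitude. Sections \ref{sec:quiet} and \ref{sec:mass} exploit these two consequences.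

\section{Extremal solutions}\label{sec:extremal}

\subsection*{Reduction to a finite-dimensional family}
If $y^0\equiv0$, take $y\equiv0$. Assume $y^0\not\equiv0$. The datum may change sign infinitely often, whereas we need an upper bound $n+O(1)$ for the number of sign changes; so we first let the equation act for a short time. Extend $y^0$ to an element of $X$, linear on $[L,2L]$ and zero at $2L$ (here $y^0(0)=0$ is used), let $u$ be the solution of \eqref{eq:D} with this datum, and fix $\tau>0$ in its existence interval. By Lemma~\ref{lem:backward} and Theorem~\ref{thm:ang}, $u(\tau)$ has finitely many zeros. Let $h=\chi u(\tau)$, where $\chi=1$ on $[0,L]$, $\chi$ decreases linearly from $1$ to $0$ on $[L,\frac32L]$, and $\chi=0$ on $[\frac32L,2L]$. Then $h\in X$ and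
\[
z_0:=z(h)<\infty,\qquad K:=\|h\|_\infty>0 .
\]
Fix $\psi\in H^1_0(0,1)$, positive on $(0,1)$. For $n\ge1$ divide $(\frac32L,2L)$ into $n$ consecutive open intervals $J_1,\dots,J_n$ of length $L/(2n)$; let $\psi_k$ be $\psi$ composed with the increasing affine map from $J_k$ onto $(0,1)$, extended by zero. Then
\[
B_n:=\int_0^\ell\psi_k'^2=\frac{2n}L\int_0^1\psi'^2,\qquad B_n':=\int_0^\ell\psi_k^4=\frac L{2n}\int_0^1\psi^4 .
\]
Put $u_{s,\theta}=sh+\sum_{k=1}^n\theta_k\psi_k$ for $s\in\mathbb{R}$, $\theta\in\mathbb{R}^n$.

\begin{lemma}\label{lem:reduction}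
If $u_{1,\theta}\in\mathcal G$ for some $n$ and $\theta\in\mathbb{R}^n$, then the conclusions of Theorem~\ref{thm:main} hold, with the chosen $\tau$.
\end{lemma}

\begin{proof}
Let $y(t)$ be the restriction to $(0,L)$ of $u(t)$ for $t\le\tau$ and of $\Phi^{t-\tau}u_{1,\theta}$ for $t\ge\tau$. At $t=\tau$ both equal $u(\tau)$ on $(0,L)$. Each piece is continuous in time with values in $H^1(0,L)$ and is of class $L^2(H^2)\cap H^1(L^2)$ on bounded time intervals; since the pieces agree at $\tau$, the time derivative of $y$ is square integrable across $\tau$. So $y\in Y_T$ for all $T$, and \eqref{eq:heat}--\eqref{eq:left} hold. The second piece is bounded by Lemma~\ref{lem:closed}.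
\end{proof}

Let $\mathcal K_n=\{(s,\theta)\in[0,1]\times\mathbb{R}^n:u_{s,\theta}\in\mathcal G\}$. It contains $(0,0)$ and is closed by Lemma~\ref{lem:closed}. The supports of $h,\psi_1,\dots,\psi_n$ meet only at endpoints, so Lemma~\ref{lem:energy} gives, on $\mathcal K_n$,
\begin{equation}\label{eq:Esum}
0\le E(u_{s,\theta})=E(sh)+\sum_{k=1}^n\Bigl(\frac12B_n\theta_k^2-\frac14B_n'\theta_k^4\Bigr).
\end{equation}
Here $E(sh)\le\frac12\|h\|_X^2$, and each term of the sum is at most $B_n^2/(4B_n')$ and tends to $-\infty$ as $|\theta_k|\to\infty$. So $\mathcal K_n$ is compact, and $\bar s_n=\max\{s:(s,\theta)\in\mathcal K_n\text{ for some }\theta\}$ exists. By Lemma~\ref{lem:reduction} it suffices to show that $\bar s_n=1$ for some $n$. From now on we assume, for a contradiction, that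
\begin{equation}\label{eq:H}
\bar s_n<1\quad\text{for all }n\ge1 .
\end{equation}
For each $n$ we fix $\bar\theta\in\mathbb{R}^n$ with $(\bar s_n,\bar\theta)\in\mathcal K_n$ and let $y_n(t)=\Phi^tu_{\bar s_n,\bar\theta}$.

\subsection*{Bounded perturbations of a convergent orbit}
We need the manifold of codimension $j$ announced in Section~\ref{sec:method}, together with a description of its tangent space. We build it by the usual fixed point argument for stable manifolds, but centered on the orbit $y$ instead of its limit. In this way $y$ lies on the manifold by construction, and the tangent vectors are directly related to the linearization along $y$.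

\begin{lemma}\label{lem:stable}
Let $y$ be a global solution of \eqref{eq:D} with $y(t)\to\varphi=\pm\varphi_j$, $j\ge1$, and let $P$ be the $L^2$-orthogonal projection onto the span of the eigenfunctions $e_0,\dots,e_{j-1}$ of $A=A_j$. There are $t_0>0$, a neighborhood $U$ of $y(t_0)$ in $X$ and a $C^1$ map $R:U\to PX$ with $R(y(t_0))=0$ such that:

\emph{(a)} if $R(v)=0$, then $v\in\mathcal G$;

\emph{(b)} if $DR(y(t_0))w_0=0$, then the solution of $w_t=w_{xx}+3y^2w$ with Dirichlet conditions and $w(t_0)=w_0$ is bounded in $X$ on $[t_0,\infty)$.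
\end{lemma}

\begin{proof}
On $X$ use the equivalent norm $|v|^2=\sum_k(\mu_0+1-\mu_k)(v,e_k)^2$, the quadratic form of $\mu_0+1-A$. By Lemma~\ref{lem:index}, $\gamma=\min(\mu_{j-1},-\mu_j)>0$, and for $t\ge0$
\[
|e^{tA}(1-P)v|\le e^{-\gamma t}|v|,\qquad|e^{-tA}Pv|\le e^{-\gamma t}|v| ,
\]
where $e^{-tA}$ is defined on the finite-dimensional space $PX$. A function $y+\zeta$ solves the cubic equation if and only if
\begin{equation}\label{eq:zeta}
\zeta_t=A\zeta+F(t,\zeta),\qquad F(t,\zeta)=3(y(t)^2-\varphi^2)\zeta+3y(t)\zeta^2+\zeta^3 .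
\end{equation}
Let $\mathcal Z=C_b([t_0,\infty);X)$ with the norm $\|\zeta\|=\sup_t|\zeta(t)|$. For $\xi\in(1-P)X$ and $\zeta\in\mathcal Z$ put
\begin{multline*}
\mathcal T(\xi,\zeta)(t)=e^{(t-t_0)A}\xi+\int_{t_0}^te^{(t-\sigma)A}(1-P)F(\sigma,\zeta(\sigma))\,d\sigma\\-\int_t^\infty e^{(t-\sigma)A}PF(\sigma,\zeta(\sigma))\,d\sigma .
\end{multline*}
The stable part is integrated forward and the unstable part backward from infinity, so both integrals define linear operators on $\mathcal Z$ of norm at most $1/\gamma$, acting on $F(\cdot,\zeta(\cdot))$. Since $X$ is an algebra and $y$ is bounded in $X$, the map $\zeta\mapsto F(\cdot,\zeta(\cdot))$ is a sum of bounded multilinear maps on $\mathcal Z$. So $\mathcal T$ is smooth, and from $D_\zeta F\,v=3(y-\varphi)(y+\varphi)v+6y\zeta v+3\zeta^2v$ we get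
\[
\|D_\zeta\mathcal T(\xi,\zeta)\|\le\frac C\gamma\bigl(\eta+\|\zeta\|+\|\zeta\|^2\bigr),\qquad\eta=\sup_{t\ge t_0}|y(t)-\varphi|,
\]
with $C$ independent of $t_0$. Fix $t_0$ large and $r_0>0$ small so that the right side is at most $\frac12$ for $\|\zeta\|\le r_0$. As $\mathcal T(\xi,0)(t)=e^{(t-t_0)A}\xi$ has norm at most $|\xi|$, for $|\xi|<r_0/2$ the map $\mathcal T(\xi,\cdot)$ is a $\frac12$-contraction of the closed ball of radius $r_0$ into itself. Its fixed point $\zeta_\xi$ satisfies $\|\zeta_\xi\|\le2|\xi|<r_0$, so $\zeta_0=0$, and it is a $C^1$ function of $\xi$ by the implicit function theorem, $1-D_\zeta\mathcal T$ being invertible.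

The fixed point is a mild solution of \eqref{eq:zeta} with $(1-P)\zeta_\xi(t_0)=\xi$. For the component $(1-P)\zeta_\xi$ this is the fixed point equation itself. For the other one, splitting $\int_{t_0}^\infty=\int_{t_0}^t+\int_t^\infty$ in the formula for $P\zeta_\xi(t_0)$ gives $P\zeta_\xi(t)=e^{(t-t_0)A}P\zeta_\xi(t_0)+\int_{t_0}^te^{(t-\sigma)A}PF\,d\sigma$. By the linear theory and uniqueness for \eqref{eq:D}, $y(t)+\zeta_\xi(t)=\Phi^{t-t_0}(y(t_0)+\zeta_\xi(t_0))$ for all $t\ge t_0$.

Let $G(\xi)=P\zeta_\xi(t_0)$, $U=\{v:|v-y(t_0)|<r_0/2\}$ and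
\[
R(v)=P(v-y(t_0))-G\bigl((1-P)(v-y(t_0))\bigr).
\]
Then $R$ is $C^1$ and $R(y(t_0))=0$. If $R(v)=0$, then $v=y(t_0)+\zeta_\xi(t_0)$ with $\xi=(1-P)(v-y(t_0))$, which gives (a). For (b), the assumption reads $Pw_0=DG(0)(1-P)w_0$. Let $Z\in\mathcal Z$ be the derivative of $\xi\mapsto\zeta_\xi$ at $0$ in the direction $(1-P)w_0$. Differentiating $\zeta_\xi=\mathcal T(\xi,\zeta_\xi)$, we see that $Z$ satisfies the same fixed point equation with $\xi=(1-P)w_0$ and $F$ replaced by $3(y^2-\varphi^2)Z$. By the splitting above, $Z$ solves $Z_t=AZ+3(y^2-\varphi^2)Z=Z_{xx}+3y^2Z$, with $(1-P)Z(t_0)=(1-P)w_0$ and $PZ(t_0)=DG(0)(1-P)w_0=Pw_0$. So $Z=w$, and $Z$ is bounded.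
\end{proof}

\subsection*{The limit of an extremal solution}

\begin{proposition}\label{prop:j}
Under assumption \eqref{eq:H}, $y_n(t)\to\pm\varphi_j$ for some $j=j_n\ge n+1$.
\end{proposition}

\begin{proof}
Let $y=y_n$. It suffices to show that in every other case there is $s\in(\bar s_n,1)$ and $\theta$ with $u_{s,\theta}\in\mathcal G$, since this contradicts the definition of $\bar s_n$; this is the only place where $\bar s_n<1$ is used. If $y\to0$, take $\theta=\bar\theta$ and $s$ close to $\bar s_n$, as $\mathcal B$ is open.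

Suppose $y\to\pm\varphi_j$ with $1\le j\le n$. With $t_0$ and $R$ from Lemma~\ref{lem:stable}, the map $\mathcal R(s,\theta)=R(\Phi^{t_0}u_{s,\theta})\in PX\cong\mathbb{R}^j$ is $C^1$ near $(\bar s_n,\bar\theta)$ and vanishes at this point. Its derivative in the variables $(\theta_1,\dots,\theta_j)$ maps $\alpha\in\mathbb{R}^j$ to $DR(y(t_0))w(t_0)$, where $w_t=w_{xx}+3y^2w$ and $w(0)=\sum_{k\le j}\alpha_k\psi_k$. Suppose that this vanishes for some $\alpha\ne0$. Then $w$ is bounded on $[t_0,\infty)$ by Lemma~\ref{lem:stable}(b), and $w(t_0)\ne0$ by Lemma~\ref{lem:backward}. Lemmas \ref{lem:bounded} and \ref{lem:paths} give $z(w(0))\ge z(w(t_0))\ge j$. But $w(0)$ has one sign on each of $J_1,\dots,J_j$ and vanishes elsewhere, so a sequence of points with alternating signs has at most $j$ terms, and $z(w(0))\le j-1$. Hence the derivative is injective, thus an isomorphism of $\mathbb{R}^j$. By the implicit function theorem, for $s>\bar s_n$ close to $\bar s_n$ there is $\theta$ with $\mathcal R(s,\theta)=0$; then $\Phi^{t_0}u_{s,\theta}\in\mathcal G$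 by Lemma~\ref{lem:stable}(a), so $u_{s,\theta}\in\mathcal G$.
\end{proof}

A sequence of points at which $y_n(0)$ alternates in sign has at most $z_0+1$ terms in $(0,\frac32L)$ and at most one in each $J_k$, so $z(y_n(0))\le n+z_0$. With Lemmas \ref{lem:paths} and \ref{lem:difference} and Proposition~\ref{prop:j} we obtain, for all $t\ge0$,
\begin{equation}\label{eq:z}
n\le z(y_n(t))\le n+z_0,\qquad z(y_n(t)-g)\ge n\quad\text{for all }g\in\mathcal B .
\end{equation}
Call $t>0$ \emph{exceptional} if $y_n(t)$ has a multiple zero in $[0,\ell]$ for some $n$. By Theorem~\ref{thm:ang}, for fixed $n$ and $t'>0$ the number of such times after $t'$ is at most the number of zeros of $y_n(t')$. So the exceptional times are countable. At any other time $t>0$, the function $y_n(t)$ has exactly $z(y_n(t))$ zeros in $(0,\ell)$, and all its zeros in $[0,\ell]$ are simple.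

\section{A quiet zone near $x=0$}\label{sec:quiet}

Let $T_0=3/(8K^2)$ and let $d=d(K,\ell)$ be given by Lemma~\ref{lem:basin}(b); neither depends on $n$. The bumps have amplitudes that grow with $n$, so comparison with $k'=k^3$ on the whole interval gives nothing uniform. The comparison does work on a nodal domain that originates from $h$ only. We show that the nodal domains to the left of the $n$ rightmost zeros are of this kind, and that these $n$ zeros cannot come close to $x=0$.

\begin{proposition}\label{prop:quiet}
For all $n$ we have $|y_n|\le2K$ on $[0,T_0]\times[0,d]$.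
\end{proposition}

\begin{proof}
Let $y=y_n$. By continuity it suffices to consider a nonexceptional time $\hat t\in(0,T_0]$. By \eqref{eq:z}, $y(\hat t\,)$ has at least $n$ zeros in $(0,\ell)$; let $\zeta$ be the $n$-th largest.

\emph{Claim A: $|y(\hat t,\cdot)|\le2K$ on $[0,\zeta]$.} Let $\hat x\in(0,\zeta)$ with $y(\hat t,\hat x)>0$; the case of a negative value follows by applying the argument to the solution $-y$. Let $\mathcal O$ be the component of $\{y>0\}\cap((0,\hat t\,]\times(0,\ell))$ containing $(\hat t,\hat x)$.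

We first show that $\overline{\mathcal O}$ contains no point $(0,x^*)$ with $x^*\ge\frac32L$ and $y(0,x^*)>0$. Since $y(\hat t\,)$ has at least $n$ zeros in $(\hat x,\ell)$, all simple, there are $\hat x=x_0<x_1<\dots<x_n<\ell$ at which it alternates in sign. If $(0,x^*)$ existed, Lemma~\ref{lem:paths}(b) with $r_0=x^*$ would give $n+1$ points $r_0<\dots<r_n$ in $[\frac32L,\ell]$ at which $y(0)$ alternates in sign. But on $[\frac32L,\ell]$ we have $y(0)=\sum_k\bar\theta_k\psi_k$, and each of the $n$ intervals $J_k$ contains at most one of these points.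

Hence at a point of $\overline{\mathcal O}$ with $t=0$ either $y\le0$, or $x<\frac32L$ and $y=\bar s_nh\le K$. Let $k(t)=(K^{-2}-2t)^{-1/2}$, so $k'=k^3$, $k(0)=K$ and $k\le2K$ on $[0,T_0]$. Then $v=y-k$ satisfies $v_t-v_{xx}=(y^2+yk+k^2)v$, and Lemma~\ref{lem:paths}(a) gives $y(\hat t,\hat x)\le k(\hat t\,)\le2K$.

\emph{Claim B: $\zeta\ge d$.} Suppose $\zeta<d$. We erase the zero $\zeta$ and all smaller ones with an element of $\mathcal B$. Let $\zeta'$ be the next zero of $y(\hat t\,)$ to the right of $\zeta$ (so $\zeta'=\ell$ if $n=1$), let $\sigma=\pm1$ be the sign of $y(\hat t\,)$ on $(\zeta,\zeta')$, fix $\zeta''$ with $\zeta<\zeta''<\min(\zeta',d)$, and put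
\[
b(x)=\min\bigl(cx,\,3K,\,c(\zeta''-x)^+\bigr),\qquad c>\max\Bigl(\|y_x(\hat t\,)\|_\infty,\frac{2K}{\zeta''-\zeta}\Bigr).
\]
On $(0,\zeta]$ each of the three terms exceeds $|y(\hat t\,)|$: the first because $y(\hat t,0)=0$, the other two by Claim A. So $\sigma y(\hat t\,)+b>0$ on $(0,\zeta]$, and also on $(\zeta,\zeta')$, where $\sigma y(\hat t\,)>0$ and $b\ge0$. On $[\zeta',\ell]$ we have $b=0$, and $y(\hat t\,)$ has $n-1$ zeros in $[\zeta',\ell)$. Therefore $z(y(\hat t\,)+\sigma b)\le n-1$. Since $-\sigma b\in\mathcal B$ by Lemma~\ref{lem:basin}(b), this contradicts \eqref{eq:z}.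
\end{proof}

\section{The limit of the local energy}\label{sec:limit}

\subsection*{Bounds and identities}
In this section $C$ denotes constants independent of $n$, and we write $y=y_n$. By \eqref{eq:Esum},
\[
E(y_n(0))\le\frac12\|h\|_X^2+n\,\frac{B_n^2}{4B_n'}\le Cn^4 .
\]
This is the right order, since $E(y_n(t))\ge E(\varphi_{j_n})=\ell a_{j_n}^4/12$ by \eqref{eq:means}, and $j_n>n$. Lemma~\ref{lem:energy} gives $\|y(t)\|_2\le Cn$ and $\int_0^\infty\|y_t\|_2^2\le Cn^4$. Integrating $\|y\|_4^4=\frac d{dt}\|y\|_2^2+4E(y)$ over $(0,T_0)$ and using $\|y_x\|_2^2=2E(y)+\frac12\|y\|_4^4$ and the Cauchy--Schwarz inequality, we obtain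
\begin{equation}\label{eq:bounds}
\int_0^{T_0}\!\!\int_0^\ell(y_t^2+y_x^2+y^4)\le Cn^4,\qquad\int_0^{T_0}\!\!\int_0^\ell(y^2+|yy_x|+|yy_t|)\le Cn^3 .
\end{equation}
The gain of one power of $n$ in the second bound is what makes the oscillation average out. Extend $y$ oddly to a smooth solution on $(0,\infty)\times\mathbb{T}$ and let $Q=(0,T_0)\times\mathbb{T}$; the bounds \eqref{eq:bounds} hold on $Q$ with doubled constants. Let
\[
H=\tfrac12y_x^2+\tfrac14y^4,\qquad\mathcal E=\tfrac12y_x^2-\tfrac14y^4 .
\]
The function $H$ measures the local amplitude; $\mathcal E$ is the energy density, whose time derivative is controlled. Using $y_{xx}=y_t-y^3$,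
\begin{align}
H_x&=y_xy_t,\label{eq:Hx}\\
H_{xx}&=(y_t-y^3)y_t+y_xy_{xt}=y_t^2+\mathcal E_t,\label{eq:Hxx}\\
H-3\mathcal E&=y^4-y_x^2=y(y_t-y_{xx})-y_x^2=\tfrac12(y^2)_t-(yy_x)_x .\label{eq:virial}
\end{align}
Identity \eqref{eq:virial} is the rigorous form of \eqref{eq:means}: on average $y^4$ and $y_x^2$ agree, and $\mathcal E$ agrees with $H/3$. Solving \eqref{eq:virial} for $\mathcal E$ and inserting it in \eqref{eq:Hxx},
\begin{equation}\label{eq:Heq}
H_{xx}-\tfrac13H_t=y_t^2-\tfrac16(y^2)_{tt}+\tfrac13(yy_x)_{xt}.
\end{equation}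
Let $p_n=n^{-4}H$ and $m_n=n^{-4}y_t^2$.

\subsection*{Compactness}
The wave number will be $(4p)^{1/4}$, a nonlinear function of the limit $p$ of $p_n$, and in Section~\ref{sec:mass} we need $(4p_n)^{1/4}\to(4p)^{1/4}$. So weak convergence is not enough. Identity \eqref{eq:Hx} controls $p_n$ in $x$; there is no direct control in $t$, and we borrow it from $\mathcal E$.

\begin{lemma}\label{lem:compact}
The sequence $(p_n)$ is precompact in $L^1(Q)$.
\end{lemma}

\begin{proof}
By \eqref{eq:bounds} and \eqref{eq:Hx}, $p_n$, $\partial_xp_n$ and $m_n$ are bounded in $L^1(Q)$. Let $\varrho_\epsilon(x)=\epsilon^{-1}\varrho(x/\epsilon)$ with $0\le\varrho\in C_c^\infty(-1,1)$, $\int\varrho=1$, and let $*$ be convolution in $x\in\mathbb{T}$. Then $\|p_n-p_n*\varrho_\epsilon\|_{L^1(Q)}\le\epsilon\|\partial_xp_n\|_{L^1(Q)}\le C\epsilon$. Let $g_n=3n^{-4}\mathcal E*\varrho_\epsilon$. By \eqref{eq:virial},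
\[
p_n*\varrho_\epsilon-g_n=n^{-4}\bigl[(yy_t)*\varrho_\epsilon-(yy_x)*\varrho_\epsilon'\bigr],
\]
whose $L^1(Q)$ norm is at most $C_\epsilon/n$ by \eqref{eq:bounds}. For fixed $\epsilon$, the sequence $(g_n)$ is bounded in $W^{1,1}(Q)$: the bounds for $g_n$ and $\partial_xg_n=3n^{-4}\mathcal E*\varrho_\epsilon'$ follow from $|\mathcal E|\le H$, and $\partial_tg_n=3(p_n*\varrho_\epsilon''-m_n*\varrho_\epsilon)$ by \eqref{eq:Hxx}. By the Rellich--Kondrachov theorem $(g_n)$ is precompact in $L^1(Q)$. Thus for each $\epsilon$ the function $p_n$ is within $C\epsilon+C_\epsilon/n$ of a precompact set, and $(p_n)$ is totally bounded.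
\end{proof}

We pass to a subsequence, kept fixed from now on, along which $p_n\to p$ in $L^1(Q)$, $p_n(t)\to p(t)$ in $L^1(\mathbb{T})$ for almost every $t\in(0,T_0)$, and $m_n\to m$ in $\mathcal D'(Q)$, where $m$ is a finite nonnegative measure and $\mathcal D'(Q)$ is the space of distributions on $Q$. Define
\[
a=(4p)^{1/4}\in L^4(Q).
\]
Since $y_n$ is odd in $x$, the functions $p_n$, $p$ and $a$ are even. We shall use twice the elementary inequality $|r^{1/4}-s^{1/4}|^4\le|r-s|$ for $r,s\ge0$, which turns $L^1$ convergence of $4p$ into $L^4$ convergence of $a$.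

\begin{proposition}\label{prop:sub}
The distribution $\nu=3a_{xx}-a_t$ is nonnegative on $Q$, and $a=0$ almost everywhere on $(0,T_0)\times(-d,d)$.
\end{proposition}

\begin{proof}
By \eqref{eq:bounds}, $n^{-4}y^2$ and $n^{-4}yy_x$ tend to $0$ in $L^1(Q)$, so all their derivatives tend to $0$ in $\mathcal D'(Q)$. Then \eqref{eq:Heq} and \eqref{eq:virial} give
\begin{equation}\label{eq:plimit}
p_{xx}-\tfrac13p_t=m,\qquad n^{-4}(y_x^2-y^4)\to0\qquad\text{in }\mathcal D'(Q).
\end{equation}
From $y_x^2=\frac43H+\frac13(y_x^2-y^4)$ we get $n^{-4}y_x^2\to\frac43p$, and from \eqref{eq:Hx} we get $n^{-4}y_xy_t\to p_x$, both in $\mathcal D'(Q)$. Passing to the limit in $n^{-4}(y_t-\beta y_x)^2\ge0$,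
\begin{equation}\label{eq:quadratic}
m-2\beta p_x+\tfrac43\beta^2p\ge0\quad\text{in }\mathcal D'(Q),\text{ for every }\beta\in\mathbb{R}.
\end{equation}
To apply the chain rule we regularize. Let $p^\epsilon,m^\epsilon$ be the convolutions of $p,m$ in $(t,x)$ with a nonnegative mollifier supported in a ball of radius $\epsilon$; they are smooth and nonnegative on $(\epsilon,T_0-\epsilon)\times\mathbb{T}$, where the equation in \eqref{eq:plimit} and the inequalities \eqref{eq:quadratic} hold pointwise. A polynomial of degree at most two in $\beta$ that is nonnegative has nonpositive discriminant, so $(p^\epsilon_x)^2\le\frac43p^\epsilon m^\epsilon$. For $\gamma>0$ let $\tilde p=p^\epsilon+\gamma$. Then $m^\epsilon\ge\frac34\tilde p_x^2/\tilde p$, and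
\[
3\tilde p_{xx}-\tilde p_t=3m^\epsilon\ge\frac94\frac{\tilde p_x^2}{\tilde p}.
\]
The exponent $\frac14$ matches this constant exactly: for $\tilde a=(4\tilde p)^{1/4}$ we have $\tilde a_t=\frac{\sqrt2}4\tilde p^{-3/4}\tilde p_t$ and $\tilde a_{xx}=\frac{\sqrt2}4\tilde p^{-3/4}(\tilde p_{xx}-\frac34\tilde p_x^2/\tilde p)$, so
\[
3\tilde a_{xx}-\tilde a_t=\frac{\sqrt2}4\,\tilde p^{-3/4}\Bigl[3\tilde p_{xx}-\tilde p_t-\frac94\frac{\tilde p_x^2}{\tilde p}\Bigr]\ge0 .
\]
As $\gamma,\epsilon\to0$, $\tilde p\to p$ in $L^1$ on compact subsets of $Q$, hence $\tilde a\to a$ in $L^4$ on compact subsets, and $\nu\ge0$.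

For the second statement write $p_n=\frac34n^{-4}y^4+\frac12n^{-4}(y_x^2-y^4)$. On $(0,T_0)\times(-d,d)$ the first term tends to $0$ uniformly by Proposition~\ref{prop:quiet} and oddness, and the second tends to $0$ in the sense of distributions by \eqref{eq:plimit}. So $p=0$ there.
\end{proof}

\section{The integral of the wave number}\label{sec:mass}

\begin{proposition}\label{prop:mass}
For almost every $t\in(0,T_0)$ we have $\int_0^\ell a(t,x)\,dx=\varpi$.
\end{proposition}

The proof works at a fixed time. Fix a nonexceptional $t\in(0,T_0)$ such that $p_n(t)\to p(t)$ in $L^1(\mathbb{T})$ and $\liminf_nn^{-4}\int_0^\ell(y_t^2+y_x^2+y^4)(t,x)\,dx<\infty$; by \eqref{eq:bounds} and Fatou's lemma, almost every $t$ qualifies. Pass to a further subsequence, depending on $t$, along which these quantities are at most $\Gamma$. In the rest of the section $y=y_n(t,\cdot)$, $f=\partial_ty_n(t,\cdot)$ and $'=d/dx$, so that on $(0,\ell)$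
\begin{equation}\label{eq:ode}
y''=-y^3+f,\qquad\|f\|_2\le\Gamma^{1/2}n^2,\qquad n^{-4}\int_0^\ell|H'|\,dx\le\Gamma ,
\end{equation}
the last bound by \eqref{eq:Hx}. Where the amplitude is of order $n$, the term $y^3$ is of order $n^3$ and $f$ is a small perturbation.

We shall use the Banach indicatrix formula in the following form: if $U\subset\mathbb{R}$ is open, $g\in C^1(U)$ and $J\subset\mathbb{R}$ is an interval, then
\begin{equation}\label{eq:banach}
\int_J\#\{x\in U:g(x)=\sigma\}\,d\sigma=\int_{U\cap g^{-1}(J)}|g'|\,dx .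
\end{equation}

\subsection*{Amplitude and phase}
Let $\rho=(4H)^{1/4}$, so $\rho^4=2y'^2+y^4$. Since $y$ has no multiple zero, $\rho$ is smooth and positive on $[0,\ell]$, and $|y|\le\rho$, $|y'|\le\rho^2/\sqrt2$. The point $(y/\rho,y'/\rho^2)$ lies on the closed curve $\{(\xi_1,\xi_2):\xi_1^4+2\xi_2^2=1\}$, which $\tau\mapsto(S(\tau),S'(\tau))$ traverses once per period $2\varpi$ with nonzero velocity $(S',-S^3)$. So there is $\Theta\in C^1[0,\ell]$ with $y=\rho S(\Theta)$ and $y'=\rho^2S'(\Theta)$.

\begin{lemma}\label{lem:phase}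
We have $\Theta'=\rho-S(\Theta)f/\rho^2$. For every interval $I=(\alpha,\beta)\subset(0,\ell)$, the number $N_I$ of zeros of $y$ in $I$ satisfies $|\varpi N_I-(\Theta(\beta)-\Theta(\alpha))|\le\varpi$.
\end{lemma}

\begin{proof}
Differentiating $y=\rho S(\Theta)$ gives $\rho'S=(\rho^2-\rho\Theta')S'$. Differentiating $y'=\rho^2S'(\Theta)$ and using \eqref{eq:ode} gives $2\rho\rho'S'-\rho^2\Theta'S^3=-\rho^3S^3+f$. Multiply the second relation by $S$ and insert the first: $(\rho^3-\rho^2\Theta')(2S'^2+S^4)=fS$, which is the formula.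

The zeros of $y$ are the points where $\Theta\in\varpi\mathbb{Z}$, and there $\Theta'=\rho>0$. A function whose derivative is positive at every point where it takes the value $k\varpi$ takes this value at most once, and is smaller before and larger after. Hence $N_I$ is the number of integers $k$ with $\Theta(\alpha)<k\varpi<\Theta(\beta)$, which gives the claim if $\Theta(\beta)\ge\Theta(\alpha)$. Otherwise $N_I=0$, and $\Theta(\alpha)-\Theta(\beta)\le\varpi$, since no multiple of $\varpi$ can lie strictly between $\Theta(\beta)$ and $\Theta(\alpha)$.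
\end{proof}

\subsection*{Strong and weak intervals}
The relation $\Theta'\approx\rho$ fails where $\rho$ is small, so we cut $(0,\ell)$ according to the size of $\rho$. Fix $\delta\in(0,1)$. From here on $C$ denotes constants depending only on $\ell$, and $C_\delta$ constants depending only on $\delta,\Gamma,\ell,z_0$; none depends on $n$. Apply \eqref{eq:banach} to $g=(\rho/n)^4=4n^{-4}H$ on $(0,\ell)$ with $J=[\delta^4,16\delta^4]$. By \eqref{eq:ode} the right side is at most $4\Gamma$, so there is $r=r_n\in[\delta,2\delta]$ such that the set $\{x\in(0,\ell):\rho(x)=rn\}$ has $\kappa\le4\Gamma/(15\delta^4)$ points. These cut points divide $(0,\ell)$ into $\kappa+1$ open intervals, called \emph{strong} if $\rho>rn$ on them and \emph{weak} if $\rho<rn$. Let $U_s$ and $U_w$ be the unions of the strong and of the weak intervals, and let $N_s$ be the number of zeros of $y$ in $U_s$. By Lemma~\ref{lem:phase}, $|S|\le1$ and \eqref{eq:ode},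
\begin{equation}\label{eq:strong}
\Bigl|\varpi N_s-\int_{U_s}\rho\,dx\Bigr|\le\varpi(\kappa+1)+\int_{U_s}\frac{|f|}{\rho^2}\,dx\le\varpi(\kappa+1)+\frac{\ell^{1/2}\Gamma^{1/2}n^2}{(\delta n)^2}\le C_\delta .
\end{equation}
By \eqref{eq:z}, $N_s\le n+z_0$. The difficulty is the lower bound: the inequality $z(y)\ge n$ alone would allow all zeros to be small ripples in the weak intervals, which contribute nothing to $\int a$. We use the second part of \eqref{eq:z} with $g=\lambda\varphi_M$, whose amplitude is comparable to the threshold $rn$ and which has only $M=O(\delta n)$ oscillations. In the strong intervals, subtracting $g$ hardly changes the zeros. In the weak intervals, $y$ varies no faster than $\varphi_M$, so the total variation of $y/\varphi_M$ is $O(M)$, and a typical level $\lambda$ is taken $O(M)$ times.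

\begin{lemma}\label{lem:lower}
For large $n$, $N_s\ge n-C\delta n-C_\delta$.
\end{lemma}

\begin{proof}
For $n$ so large that $\delta n/4\ge\varpi/\ell$, choose an integer $M\ge1$ with $\omega:=a_M=M\varpi/\ell\in[rn/4,rn/2]$. Then $M\le C\delta n$ and $\omega\ge\delta n/4$. Write $\phi=\varphi_M$, so $|\phi|\le\omega$ and $|\phi'|\le\omega^2/\sqrt2$; call its zeros $i\ell/M$, $0\le i\le M$, the nodes. For $\lambda\in[\frac14,\frac12]$ let $w=y-\lambda\phi$. By \eqref{eq:z} and Lemma~\ref{lem:basin}(a), $w$ has at least $n$ zeros in $(0,\ell)$. We bound their number from above for a suitable $\lambda$.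

\emph{Strong intervals.} Let $I$ be strong and $I'=\{x\in I:|y|\le rn/4\}$. We have $|\lambda\phi|\le\omega/2\le rn/4$, so the zeros of $w$ in $I$ lie in $I'$. On $I'$, $2y'^2=\rho^4-y^4\ge\frac{255}{256}(rn)^4$, so $|y'|>0.7(rn)^2$, while $|\lambda\phi'|\le\omega^2/(2\sqrt2)<0.09(rn)^2$. Thus on each connected component of $I'$ both $y$ and $w$ are strictly monotone, and $w$ has at most one zero. A component that does not reach an end of $I$ is a compact interval with $|y|=rn/4$ at its ends; it is not a single point, because $y'\ne0$ there makes $|y|<rn/4$ on one side. So $y$ runs from one of the values $\pm rn/4$ to the other and has a zero in it. At most two components reach the ends of $I$. Hence $w$ has at most $N_I+2$ zeros in $I$.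

\emph{Weak intervals.} On the closure of $U_w$ we have $\rho\le rn\le4\omega$, so
\begin{equation}\label{eq:weak}
|y|\le4\omega,\qquad|y'|\le12\,\omega^2 .
\end{equation}
Let $U$ be $U_w$ without the nodes, and $v=y/\phi$ on $U$; the zeros of $w$ in $U$ are the solutions of $v=\lambda$. By \eqref{eq:banach} there is $\lambda\in[\frac14,\frac12]$ for which their number is at most $4V$, where
\[
V=\int_{U^*}|v'|\,dx,\qquad U^*=\{x\in U:\tfrac14\le v(x)\le\tfrac12\}.
\]
Let $d_\omega=\varpi/(4\omega)$, a quarter of the distance between two nodes.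

\emph{Far from the nodes.} At distance at least $d_\omega$ from the nodes, $|\phi|\ge\omega S(\varpi/4)$ by concavity and symmetry of $S$ on $[0,\varpi]$. With \eqref{eq:weak}, $|v'|\le|y'|/|\phi|+|y||\phi'|/\phi^2\le C\omega$. This part contributes at most $C\omega\ell\le CM$ to $V$.

\emph{Near a node.} Here $\phi$ is small and the last bound is useless; we estimate the Wronskian $W=y'\phi-y\phi'$, for which $v'=W/\phi^2$, through its derivative. By \eqref{eq:ode} and $\phi''=-\phi^3$,
\[
W'=y''\phi-y\phi''=y\phi(\phi^2-y^2)+f\phi .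
\]
Let $\xi$ be a node, $B=(\xi,\xi+d_\omega)\subset(0,\ell)$, and $I$ a weak interval with $B\cap I=(\alpha,\beta)\ne\emptyset$; so $\alpha\ge\xi$. By concavity, $c_S\tau\le S(\tau)\le\tau$ on $[0,\varpi/4]$ with $c_S=4S(\varpi/4)/\varpi$, hence
\[
c_S\,\omega^2(x-\xi)\le|\phi(x)|\le\omega^2(x-\xi)\qquad\text{on }\overline B .
\]
With \eqref{eq:weak} and $|\phi^2-y^2|\le16\omega^2$ this gives $|W'(s)|\le64\omega^5(s-\xi)+\omega^2(s-\xi)|f(s)|$ on $(\alpha,\beta)$. Let
\[
\eta=\max\Bigl(\alpha-\xi,\frac{|y(\alpha)|}{13\omega^2}\Bigr),\qquad\text{so that}\qquad|W(\alpha)|\le12\omega^4(\alpha-\xi)+\omega^2|y(\alpha)|\le25\omega^4\eta .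
\]
Integrating from $\alpha$ to $x\in(\alpha,\beta)$, with the Cauchy--Schwarz inequality for the term with $f$,
\[
|W(x)|\le25\omega^4\eta+32\omega^5(x-\xi)^2+\omega^2(x-\xi)^{3/2}\|f\|_{L^2(B\cap I)},
\]
and dividing by $\phi^2\ge c_S^2\omega^4(x-\xi)^2$,
\[
c_S^2\,|v'(x)|\le\frac{25\eta}{(x-\xi)^2}+32\omega+\omega^{-2}(x-\xi)^{-1/2}\|f\|_{L^2(B\cap I)} .
\]
The first term is not integrable up to $\xi$, and here the restriction to $U^*$ matters. If $x\in(\alpha,\beta)\cap U^*$, then $|y(x)|\le\frac12|\phi(x)|$, so $|y(\alpha)|\le\frac12\omega^2(x-\xi)+12\omega^2(x-\alpha)\le13\omega^2(x-\xi)$; together with $x>\alpha$ this gives $x-\xi\ge\eta$. If $\eta>0$, then $\int_{\xi+\eta}^\infty\eta(x-\xi)^{-2}dx=1$; if $\eta=0$, the term is absent. The second term integrates to at most $32\omega d_\omega=8\varpi$, and the third to at most $2\omega^{-2}d_\omega^{1/2}\|f\|_{L^2(B\cap I)}$. So the pair $(B,I)$ contributes at most $C+C\omega^{-5/2}\|f\|_{L^2(B\cap I)}$ to $V$. For $B=(\xi-d_\omega,\xi)$ the reflection $x\mapsto2\xi-x$, which preserves the form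 of both differential equations and the bounds \eqref{eq:weak}, gives the same estimate.

\emph{Summation.} There are $2M$ disjoint intervals $B$ and at most $\kappa+1$ disjoint weak intervals $I$. The nonempty intersections $B\cap I$ are disjoint intervals, and the left end of each is the left end of a $B$ or of an $I$; so there are at most $2M+\kappa+1$ of them. By the Cauchy--Schwarz inequality and \eqref{eq:ode},
\[
V\le C(M+\kappa+1)+C\omega^{-5/2}(2M+\kappa+1)^{1/2}\|f\|_2\le C\delta n+C_\delta ,
\]
because the last term is at most $C_\delta n^{-5/2}n^{1/2}n^2=C_\delta$.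

For the chosen $\lambda$, every zero of $w$ in $(0,\ell)$ lies in a strong interval, or in $U$, or is one of the $M-1$ interior nodes or $\kappa$ cut points. Hence
\[
n\le N_s+2(\kappa+1)+4V+M+\kappa\le N_s+C\delta n+C_\delta .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:mass}]
We have $\rho/n=(4p_n(t))^{1/4}\to a(t)$ in $L^4(0,\ell)$. On the weak intervals $\rho/n\le2\delta$, so $\int_{U_w}\rho/n\le2\delta\ell$. By \eqref{eq:strong}, Lemma~\ref{lem:lower} and $N_s\le n+z_0$, we have $|\int_{U_s}\rho/n-\varpi|\le C\delta+C_\delta/n$. Letting $n\to\infty$ along the subsequence gives $|\int_0^\ell a(t,x)\,dx-\varpi|\le C\delta$, and $\delta\in(0,1)$ is arbitrary.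
\end{proof}

\section{End of the proof}\label{sec:end}

A nonnegative function with $a_t\le3a_{xx}$ may well vanish on an open set, but if it is not a solution of the heat equation it loses mass. Proposition~\ref{prop:mass} excludes this.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Assume \eqref{eq:H}, and let $a$ and $\nu$ be as in Proposition~\ref{prop:sub}. Let $0\le\eta\in C_c^\infty(0,T_0)$, regarded as a test function on $Q$ that does not depend on $x$; this is allowed because $\mathbb{T}$ is compact. Since $a$ is even in $x$, Proposition~\ref{prop:mass} gives $\int_{\mathbb{T}}a(t,x)\,dx=2\varpi$ for almost every $t$, and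
\[
\langle\nu,\eta\rangle=\int_Qa\,\eta'(t)\,dx\,dt=2\varpi\int_0^{T_0}\eta'\,dt=0 .
\]
For a real $\Psi\in C_c^\infty(Q)$ choose such an $\eta$ with $\eta\ge|\Psi|$. Then $\langle\nu,\eta\pm\Psi\rangle\ge0$, so $|\langle\nu,\Psi\rangle|\le\langle\nu,\eta\rangle=0$. Hence $\nu=0$, that is, $a_t=3a_{xx}$ in $\mathcal D'(Q)$.

Testing with $\eta(t)e^{-i\pi kx/\ell}$ shows that the Fourier coefficients $c_k(t)$ of $a(t,\cdot)$ satisfy $c_k'=-3(\pi k/\ell)^2c_k$ in the sense of distributions. So there is a set of full measure in $(0,T_0)$ such that, for $t'<t$ in this set, $a(t'),a(t)\in L^4(\mathbb{T})$, $\int_{\mathbb{T}}a(t')=2\varpi$, and $c_k(t)=e^{-3(\pi k/\ell)^2(t-t')}c_k(t')$ for all $k\in\mathbb{Z}$. This means that $a(t)=\mathcal H_{3(t-t')}*a(t')$, where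
\[
\mathcal H_s(x)=\sum_{i\in\mathbb{Z}}(4\pi s)^{-1/2}e^{-(x+2\ell i)^2/(4s)}
\]
is the heat kernel of $\mathbb{T}$, a positive continuous function. Since $a(t')\ge0$, we get $a(t,x)\ge2\varpi\min\mathcal H_{3(t-t')}>0$ for almost every $x$. This contradicts $a=0$ on $(0,T_0)\times(-d,d)$.

Thus \eqref{eq:H} is false: $\bar s_n=1$ for some $n$, so $u_{1,\theta}\in\mathcal G$ for some $\theta\in\mathbb{R}^n$. Lemma~\ref{lem:reduction} gives the theorem, for every $\tau$ in the existence interval of the solution $u$ used in Section~\ref{sec:extremal}.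
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ang}
Angenent, \emph{The zero set of a solution of a parabolic equation}, J. reine angew. Math. 390 (1988).

\bibitem{CN}
\emph{Control and Nonlinearity}, \texttt{https://github.com/ceciledellavalle/phd}.

\end{thebibliography}
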